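# A countable dense homogeneous continuum that is not strongly locally homogeneous

## 1. Many homeomorphisms, none of them partially trivial

All spaces are separable and metrizable. We write $I=[0,1]$, $Q=[0,1]^{\mathbb N}$ for the Hilbert cube, $\mathbb S^1\subset\mathbb C$ for the unit circle, and $d(f,g)=\sup_x d(f(x),g(x))$ for maps into a metric space. A *continuum* is a nonempty compact connected metrizable space.

**Theorem 1.1.** There is a nondegenerate continuum $X$, with metric $d$, such that:

1. (Micro-transitivity on finite sets.) For all distinct $x_1,\dots,x_k\in X$ and every $\varepsilon>0$ there is $\delta>0$ such that whenever $d(x_i,y_i)<\delta$ for all $i$, there is a homeomorphism $g$ of $X$ with $d(g,\mathrm{id})<\varepsilon$ and $g(x_i)=y_i$ for all $i$. Consequently $X$ is CDH, and strongly $n$-homogeneous for every $n$.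
2. (Rigidity.) If $g:X\to X$ is continuous and $g|_W=\mathrm{id}$ for some nonempty open $W\subset X$, then $g=\mathrm{id}$. Consequently $X$ is not SLH (at any point), and $X$ admits no nontrivial continuous $\mathbb R$-action.

In particular the statement "every compact CDH-space is SLH" is false.

Here is what the words mean.

**Definition (CDH).** A space $X$ is *countable dense homogeneous* if for any two countable dense subsets $D,E$ of $X$ there is a homeomorphism $f$ of $X$ with $f(D)=E$.

**Definition (SLH).** A space $X$ is *strongly locally homogeneous* if for every $x\in X$ and every open $U\ni x$ there is an open $V$ with $x\in V\subseteq U$ such that for all $y,z\in V$ some homeomorphism $h$ of $X$ has $h(y)=z$ and is the identity on $X\setminus U$.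

**Definition ($n$-homogeneity).** $X$ is *$n$-homogeneous* if any $n$-element set can be carried onto any other by a homeomorphism of $X$, with no prescribed matching of points. It is *strongly $n$-homogeneous* if every bijection between two $n$-element subsets extends to a homeomorphism of $X$.

Bessaga and Pełczyński showed that SLH Polish spaces are CDH. For compact spaces one asks about the converse: is every compact CDH-space SLH? This is the problem taken from "On countable dense and strong $n$-homogeneity", where it is posed as open. Kennedy Phelps proved that a continuum which is 2-homogeneous and has a nontrivial homeomorphism restricting to the identity on some nonempty open set is SLH. Theorem 1.1 answers the question negatively, and it shows that the hypothesis on a partially trivial homeomorphism in the theorem of Kennedy Phelps cannot be dropped, even for continua that are CDH and strongly $n$-homogeneous for all $n$.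

Half of this is immediate, so let us do it now. *If a nondegenerate continuum $X$ satisfies the first sentence of (2), the SLH condition fails at every point.* Let $x\in X$, and let $U\ni x$ be open with $X\setminus\overline U\ne\emptyset$. A nondegenerate connected space has no isolated points, so any open $V$ with $x\in V\subseteq U$ contains two distinct points $y,z$. A homeomorphism $h$ with $h(y)=z$ and $h=\mathrm{id}$ off $U$ would be the identity on the nonempty open set $X\setminus\overline U$ without being the identity, against (2).

So we need a space that has plenty of homeomorphisms close to the identity, none of which may stand still on an open set unless it stands still everywhere.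

## 2. Arc, circle, solenoid

**The arc** $I$ is not CDH. Every homeomorphism preserves $\{0,1\}$, so a countable dense set containing $0$ is never carried onto one that misses both endpoints.

**The circle** is CDH. Given $D,E$, pick $d_0\in D$, $e_0\in E$. Then $\mathbb S^1\setminus\{d_0\}$ and $\mathbb S^1\setminus\{e_0\}$ are copies of $\mathbb R$, and by Cantor's theorem there is an order isomorphism from $D\setminus\{d_0\}$ to $E\setminus\{e_0\}$. It extends to a monotone homeomorphism of the lines, and adding $d_0\mapsto e_0$ gives a homeomorphism of the circle. The circle is also SLH: inside an open arc, a piecewise linear homeomorphism fixing the ends moves any point to any other. This homeomorphism is partially trivial, so the circle violates (2). The circle does satisfy the first sentence of (1), again by piecewise linear maps, but it is not strongly $4$-homogeneous, because homeomorphisms preserve the cyclic order up to reversal. The deduction of strong $n$-homogeneity in Section 9 will therefore need an extra ingredient: that finite sets do not separate $X$.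

**The dyadic solenoid** $\Sigma=\varprojlim(\mathbb S^1,z\mapsto z^2)$ is a compact group, hence homogeneous. Let $p_0$ be the projection to the first circle, and $\varphi_t=(e^{2\pi i t/2^n})_{n\ge0}$.

*It is not SLH.* Let $J\subset\mathbb S^1$ be the open arc $\{p_0(x)e^{2\pi it}:|t|<\frac14\}$ and $U=p_0^{-1}(J)$. The map $(t,c)\mapsto c\,\varphi_t$ is a continuous bijection of the compact space $[-\frac14,\frac14]\times p_0^{-1}(p_0(x))$ onto $p_0^{-1}(\overline J)$, hence a homeomorphism. The fibre $p_0^{-1}(p_0(x))$ is an inverse limit of finite sets, so it is totally disconnected, and the components of $p_0^{-1}(\overline J)$ are arcs mapped injectively by $p_0$. Every neighbourhood $V\subseteq U$ of $x$ contains points $y\ne z$ with $p_0(y)=p_0(z)$. Suppose $h(y)=z$ and $h=\mathrm{id}$ off $U$. Let $y^+\notin U$ be an endpoint of the component of $y$ and $[y,y^+]$ the subarc. Then $h([y,y^+])$ is a connected subset of $p_0^{-1}(\overline J)$ containing $z$ and $h(y^+)=y^+$. So $z$ lies in the component of $y$, which has only one point over $p_0(y)$: a contradiction.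

*It is not CDH either.* By unique path lifting the path component of the identity is $\{\varphi_t:t\in\mathbb R\}$. It is dense, because $t$ can be chosen to match any given $n$-th coordinate and then all earlier ones match too. It meets the uncountable group $p_0^{-1}(1)$ only in the countable set $\{\varphi_t:t\in\mathbb Z\}$. So there are uncountably many path components, all dense. Choose a countable dense $D$ with at most one point in each path component, and let $E$ be $D$ together with a second point in the path component of some point of $D$. No homeomorphism takes $D$ onto $E$.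

In the solenoid, the local structure that blocks SLH (local arcs) also distinguishes countable dense sets. The obstruction to SLH in $X$ must be invisible to finite sets of points. It will be carried by fundamental groups.

## 3. Hilbert cube manifolds and their Z-sets

A *$Q$-manifold* is a space locally homeomorphic to open subsets of $Q$. A compact space is an *ANR* if it is a retract of a neighbourhood whenever it is embedded as a closed set in a metrizable space (in general: whenever it is embedded as a closed set, some neighbourhood retracts to it). $Q$-manifolds are ANRs, being locally ANRs, and they are locally path-connected. Since $Q\times Q\cong Q$, products of two $Q$-manifolds are $Q$-manifolds. We also use that a union of two compact ANRs meeting in an ANR is an ANR.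

Two maps $f,g:Y\to M$ are *$\mathcal V$-close*, for an open cover $\mathcal V$ of $M$, if for every $y$ some member of $\mathcal V$ contains $f(y)$ and $g(y)$.

**Definition (Z-set).** A closed $A\subset M$ is a *Z-set* if for every open cover $\mathcal V$ of $M$ there is a map $M\to M\setminus A$ that is $\mathcal V$-close to $\mathrm{id}_M$. For compact $M$ this says: for every $\varepsilon>0$ there is a map $M\to M\setminus A$ that is $\varepsilon$-close to $\mathrm{id}$. A *Z-embedding* is an embedding onto a Z-set.

*Example.* The face $\{q\in Q:q_1=0\}$ is a Z-set: replace $q_1$ by $\max(q_1,\varepsilon)$. The slice $\{q\in Q:q_1=\frac12\}$ is not. A map $Q\to Q$ that is close to the identity and misses it would have connected image containing points with first coordinate near $0$ and near $1$, and none with first coordinate $\frac12$.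

We use five theorems, all in T. A. Chapman, *Lectures on Hilbert Cube Manifolds*, CBMS 28 (1976).

* **(Q1) Stability.** $M\times Q\cong M$ for every $Q$-manifold $M$.
* **(Q2) Edwards.** If $P$ is a compact ANR, then $P\times Q$ is a $Q$-manifold.
* **(Q3) Triangulation.** Every compact $Q$-manifold is homeomorphic to $P\times Q$ with $P$ a finite polyhedron. So there are only countably many homeomorphism types of compact $Q$-manifolds.
* **(Q4) Z-approximation.** Every map of a compactum into a $Q$-manifold can be approximated arbitrarily closely by Z-embeddings.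
* **(Q5) Z-set unknotting.** For every open cover $\mathcal V$ of a $Q$-manifold $M$ there is an open cover $\mathcal U$ such that, if $A$ is compact, $F:A\times I\to M$ is a homotopy each of whose tracks $F(\{a\}\times I)$ lies in a member of $\mathcal U$, and $F_0,F_1$ are Z-embeddings, then there is a homeomorphism $u$ of $M$, $\mathcal V$-close to $\mathrm{id}$, with $uF_0=F_1$.

From these we extract five working tools.

**Lemma 3.1 (small homotopies).** Let $S$ be a compact ANR. For every $\eta>0$ there is $\delta>0$ such that any two $\delta$-close maps into $S$ are joined by a homotopy with tracks of diameter $<\eta$.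

*Proof.* Embed $S$ in a compact convex set $C$ of a Hilbert space, and let $r:N\to S$ be a retraction of a compact neighbourhood $N$ of $S$ in $C$. Let $\rho>0$ be such that all points of $C$ within $\rho$ of $S$ lie in $N$. By uniform continuity there is $\zeta>0$ such that $\|p-p'\|<\zeta$ implies $d(r(p),r(p'))<\eta/2$ for $p,p'\in N$. Choose $\delta$ so that $d(s,s')<\delta$ implies $\|s-s'\|<\min(\rho,\zeta)$ for $s,s'\in S$. For $\delta$-close $a,a'$ the homotopy $r((1-t)a+ta')$ is defined, runs from $a$ to $a'$, and has tracks of diameter at most $\eta/2$. $\square$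

From here to the end of the section, $S$ is a compact $Q$-manifold with a metric $d$.

**Lemma 3.2 (metric unknotting).** For each $\varepsilon>0$ there is $\delta>0$ such that for Z-embeddings $a,a':A\to S$ of a compactum with $d(a,a')<\delta$ there is a homeomorphism $u$ of $S$ with $ua=a'$ and $d(u,\mathrm{id})<\varepsilon$.

*Proof.* Let $\mathcal V$ be the cover by balls of radius $\varepsilon/3$, take $\mathcal U$ from (Q5), let $\eta$ be a Lebesgue number of $\mathcal U$, and take $\delta$ from Lemma 3.1 for this $\eta$. If $d(a,a')<\delta$, there is a homotopy from $a$ to $a'$ with tracks of diameter $<\eta$, so each track lies in a member of $\mathcal U$. The resulting $u$ moves points by at most $2\varepsilon/3$. $\square$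

**Lemma 3.3 (pushing Z-sets apart).** If $A_1,A_2\subset S$ are Z-sets and $\varepsilon>0$, there is a homeomorphism $u$ of $S$ with $d(u,\mathrm{id})<\varepsilon$ and $u(A_2)\cap A_1=\emptyset$.

*Proof.* Take $\eta:S\to S\setminus A_1$ close to $\mathrm{id}$. The compact set $\eta(A_2)$ has positive distance from $A_1$, so by (Q4) $\eta|_{A_2}$ can be approximated by a Z-embedding $a':A_2\to S$ still missing $A_1$. Apply Lemma 3.2 to the inclusion of $A_2$ and $a'$. $\square$

**Lemma 3.4 (moving a point inside a connected open set).** If $O\subset S$ is open and connected and $t,t'\in O$, some homeomorphism of $S$ that is the identity off $O$ carries $t'$ to $t$.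

*Proof.* **Step 1: points are Z-sets in the (possibly noncompact) $Q$-manifold $O$.** This is needed in order to apply (Q5) to points. By (Q1) write $O\cong O\times Q$. Let the point be $(o,q)$ and let an open cover of $O\times Q$ be given. Let $\lambda:O\to I$ be continuous with compact support $C$ and $\lambda(o)=1$. For $N\in\mathbb N$ pick $c\in I$, $c\ne q_N$, and map $(x,p)$ to $(x,p')$, where $p'$ is $p$ with $p_N$ replaced by $(1-\lambda(x))p_N+\lambda(x)c$. The map misses $(o,q)$: over $x=o$ the $N$-th coordinate is $c\neq q_N$, and over $x\ne o$ the first coordinate differs. It is the identity off $C\times Q$ and sends $C\times Q$ into itself, moving points arbitrarily little if $N$ is large. A Lebesgue number of the cover on the compact set $C\times Q$ shows that for large $N$ the map is close to $\mathrm{id}$ with respect to the cover.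

**Step 2: a cover $\mathcal V$ of $O$ such that homeomorphisms $\mathcal V$-close to the identity extend to $S$.** If $O=S$ take $\mathcal V=\{S\}$. Otherwise let $\mathcal V$ consist of the balls $B(o,\frac12d(o,S\setminus O))$, $o\in O$. If $x$ and $u(x)$ lie in such a ball, then with $\rho=d(o,S\setminus O)$ we have $d(x,u(x))<\rho$ and $d(x,S\setminus O)>\rho/2$, so $d(x,u(x))<2d(x,S\setminus O)$. Hence a homeomorphism $u$ of $O$ that is $\mathcal V$-close to $\mathrm{id}$ extends by the identity to a continuous bijection, and therefore a homeomorphism, of $S$.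

**Step 3: orbits are open.** Let $\mathcal U$ be as in (Q5) for $O$ and $\mathcal V$. Each $z\in O$ has a path-connected neighbourhood inside a member of $\mathcal U$. A path in this neighbourhood from $z$ to $z'$ is a homotopy of a one-point space between Z-embeddings, so by (Q5) and Step 2 some homeomorphism of $S$, the identity off $O$, carries $z$ to $z'$. Thus the orbits in $O$ of the group of homeomorphisms that are the identity off $O$ are open. As $O$ is connected, there is one orbit. $\square$

**Lemma 3.5 (supply of Z-sets).** The diagonal $\Delta\subset S\times S$ and all finite subsets of $S$ are Z-sets. Every nonempty open subset of $S$ contains a Z-set of $S$ homeomorphic to $Q$.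

*Proof.* Write $S\cong S\times Q$. Resetting the $N$-th $Q$-coordinate to $0$ in the first factor and to $1$ in the second maps $S\times S$ off $\Delta$, and is close to $\mathrm{id}$ for large $N$. For a finite set, reset the $N$-th coordinate to a value that is not the $N$-th coordinate of any point of the set. For the last claim, approximate by (Q4) a constant map $Q\to S$ with value in the open set. $\square$

## 4. Circles attached along a Z-set, and arrows

We build $X$ as an inverse limit of compact connected $Q$-manifolds. The bonding maps come in two basic kinds.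

**Definition (objects and $S^A$).** *Objects* are the (nonempty) compact connected $Q$-manifolds, each with a fixed metric. For an object $S$ and a nonempty Z-set $A\subset S$ that is a compact $Q$-manifold (perhaps disconnected) let
$$S^A=\{(s,\theta,q)\in S\times\mathbb S^1\times Q:\ s\in A\text{ or }\theta=1\},\qquad \pi_A(s,\theta,q)=s .$$

So $S^A$ is $S$ with a circle attached at every point of $A$, multiplied by $Q$. The space $S\times\{1\}\cup A\times\mathbb S^1$ is a union of two compact ANRs meeting in the ANR $A\times\{1\}$, hence a compact ANR. It is connected, since each circle $\{a\}\times\mathbb S^1$ meets $S\times\{1\}$. By (Q2), $S^A$ is an object. *Example:* if $S=Q$ and $A\cong Q$, collapsing the contractible pieces suggests that $S^A$ has the fundamental group of a circle, and formula (1) below confirms it: $\pi_1(S^A)\cong\mathbb Z$.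

**Definition (arrows).** A *P-arrow* $T\to S$ is a map $\mathrm{pr}_S\circ\alpha$ with $\alpha:T\to S\times Y$ a homeomorphism and $Y$ an object or a point. An *F-arrow* $T\to S$ is a map $\pi_A\circ\alpha$ with $\alpha:T\to S^A$ a homeomorphism. Both are called *elementary*. An *arrow of length $k$* is a composition of $k$ elementary arrows.

Homeomorphisms are P-arrows ($Y$ a point). Composing an elementary arrow with a homeomorphism on either side gives an elementary arrow of the same type. On the right this is clear. On the left, for a homeomorphism $u:S\to S'$ we have $u\,\mathrm{pr}_S=\mathrm{pr}_{S'}(u\times\mathrm{id}_Y)$ and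
$$u\pi_A=\pi_{u(A)}\hat u,\qquad \hat u:S^A\to S'^{\,u(A)},\quad \hat u(s,\theta,q)=(u(s),\theta,q).$$

**Lemma 4.1.** Every arrow $f:T\to S$ is surjective and has a section, and $f^{-1}(C)$ is connected for every connected $C\subset S$.

*Proof.* The standard elementary arrows have the sections $s\mapsto(s,y_0)$ and $s\mapsto(s,1,q_0)$. Sections compose, so every arrow has a section and is surjective. The fibres of elementary arrows are copies of $Y$, $Q$ or $\mathbb S^1\times Q$, all connected. Now let $f$ be any closed surjection with connected fibres, $C$ connected, and $f^{-1}(C)=U\cup V$ with $U,V$ disjoint and relatively closed. Each fibre over a point of $C$ lies in $U$ or in $V$. The restriction $f^{-1}(C)\to C$ is a closed map, so $f(U)$ and $f(V)$ are disjoint relatively closed sets covering $C$, and one of them is empty. Hence $f^{-1}(C)$ is connected. Apply this to the elementary factors one after the other. $\square$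

A closed surjection with connected fibres is called *monotone*. The argument just given works for any closed monotone surjection, and we use it again for the projections of $X$.

**Why homeomorphisms do not simply lift.** A first plan for the homogeneity of an inverse limit is to take a homeomorphism $u$ of $S_n$ that moves the points as desired and lift it through all bonding maps. Through an F-arrow this stops at once. If a homeomorphism $v$ of $S^A$ satisfies $\pi_Av=u\pi_A$, then $v$ carries the fibre over $s$ onto the fibre over $u(s)$. These fibres are copies of $\mathbb S^1\times Q$ over $A$ and of $Q$ off $A$, so $u(A)=A$. We will attach circles over Z-sets inside every basic open set, so a typical $u$ has no lift. This is no defect, since (2) forbids lifts of the homeomorphisms supported in small open sets. What remains is the identity $u\pi_A=\pi_{u(A)}\hat u$: the lift exists, but into a *different* object. Homeomorphisms of $X$ will come from comparing the tower with itself along different arrows, up to small errors.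

## 5. A fibre whose fundamental group controls everything

Suppose $f:T\to S$ is a bonding map and $\psi:T\to T$ is the identity on $f^{-1}(V)$ for some nonempty open $V$. Then $\psi$ is the identity on a whole fibre $\Phi$ of $f$. Let $G=\pi_1(T)$ with base point in $\Phi$, and let $K$ be the image of $\pi_1(\Phi)$ in $G$. Then $\psi_*$ is the identity on $K$, and we want it to be the identity on $G$. Here is a sufficient condition.

**Lemma 5.1.** Let $K$ be a normal subgroup of a group $G$ with trivial centralizer in $G$. An endomorphism $\psi$ of $G$ with $\psi|_K=\mathrm{id}$ is the identity.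

*Proof.* For $\gamma\in G$, $\kappa\in K$ we have $\gamma\kappa\gamma^{-1}\in K$, so $\psi(\gamma)\kappa\psi(\gamma)^{-1}=\psi(\gamma\kappa\gamma^{-1})=\gamma\kappa\gamma^{-1}$. Hence $\gamma^{-1}\psi(\gamma)$ centralizes $K$, and $\psi(\gamma)=\gamma$. $\square$

**Neither elementary arrow is enough.** Take $f=\mathrm{pr}_S:S\times Y\to S$. Then $K=1\times\pi_1(Y)$ is normal, but its centralizer contains $\pi_1(S)\times 1$. The map $(s,y)\mapsto(b,y)$ is the identity on the fibre over $b$ and kills $\pi_1(S)\times1$, so control of that fibre says nothing about $\pi_1(S)$. Take $f=\pi_A:S^A\to S$. The fibre over $a\in A$ is $\{a\}\times\mathbb S^1\times Q$, so $K$ is cyclic and lies in its own centralizer. The map $(s,\theta,q)\mapsto(a,\theta,q)$ is a retraction of $S^A$ onto this fibre. Over $s\notin A$ the fibre is contractible and $K=1$.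

The way out is to combine the two. Over a base $S$ take as fibre another copy of $S$ and attach to it a circle whose attaching point *moves with the base point*.

**Definition ($E(S)$).** For an object $S$ let $E(S)=(S\times S)^\Delta$, where $\Delta$ is the diagonal, and let $\rho:E(S)\to S$, $\rho((s,s'),\theta,q)=s$.

This makes sense: $\Delta\cong S$ is a compact $Q$-manifold and a Z-set by Lemma 3.5. The map $\rho$ is an arrow of length 2, an F-arrow followed by a P-arrow. Its fibre over $b$ is
$$\Phi_b=\{((b,s'),\theta,q)\in(S\times S)\times\mathbb S^1\times Q:\ s'=b\text{ or }\theta=1\}.$$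

**Lemma 5.2.** Let $S$ be a path-connected space, $A\subset S$ closed and path-connected, $a\in A$, and let $S^A$ be given by the formula of Section 4. With base point $(a,1,q_0)$,
$$\pi_1(S^A)=\langle\pi_1(S,a),\,z\mid z\text{ commutes with the image of }\pi_1(A,a)\rangle,\qquad(1)$$
where $\pi_1(S,a)$ enters via $s\mapsto(s,1,q_0)$ and $z$ is the class of the loop $\theta\mapsto(a,\theta,q_0)$.

*Proof.* The factor $Q$ is contractible, so consider $R=S\times\{1\}\cup A\times\mathbb S^1$.

**Step 1: make room for open sets.** Let $L$ be $I$ and $\mathbb S^1$ glued at $1\in I$ and $1\in\mathbb S^1$, with base point $0\in I$. The map $L\to\mathbb S^1$ collapsing $I$ is a homotopy equivalence of pointed spaces, with inverse the loop that runs up $I$, once around $\mathbb S^1$, and back down $I$. Let $R'=S\times\{0\}\cup A\times L\subset S\times L$. Multiply these pointed maps and homotopies by $\mathrm{id}_A$ and extend them by $\mathrm{id}_S$. Since $R$ and $R'$ are unions of two closed sets, the results are continuous, and we get a homotopy equivalence rel $S$ between $R$ and $R'$.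

**Step 2: van Kampen in $R'$.** The sets $U_1=S\cup A\times[0,1)$ and $U_2=A\times(L\setminus\{0\})$ are open in $R'$, being the complements of $A\times\mathbb S^1$ and $S\times\{0\}$. They are path-connected and cover $R'$, and $U_1\cap U_2=A\times(0,1)$ is path-connected. Moreover $U_1$ deformation retracts to $S$, $U_2\simeq A\times\mathbb S^1$, $U_1\cap U_2\simeq A$. Van Kampen's theorem gives the pushout of $\pi_1(S)\leftarrow\pi_1(A)\to\pi_1(A)\times\mathbb Z$. It is generated by $\pi_1(S)$ and a generator $z$ of $\mathbb Z$, with the relations that $z$ commutes with the image of $\pi_1(A)$. With base point $(a,0)$, the element $z$ is the loop up $I$, around, and down at $a$, and it corresponds in $R$ to $\theta\mapsto(a,\theta)$. $\square$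

For $A\cong Q$ this gives $\pi_1(S^A)\cong\pi_1(S)*\mathbb Z$.

**Lemma 5.3.** If $\Gamma=\pi_1(S,b)$ is nontrivial with trivial center, then the image $K$ of $\pi_1(\Phi_b)$ in $G=\pi_1(E(S))$ (base point $((b,b),1,q_0)$) is normal with trivial centralizer in $G$.

*Proof.* **Step 1: write down $G$ and $K$.** By (1) for $\Delta\subset S\times S$,
$$G=\langle\Gamma\times\Gamma,\ z\mid z(\gamma,\gamma)=(\gamma,\gamma)z,\ \gamma\in\Gamma\rangle .$$
By (1) for $\{b\}\subset S$, the group $\pi_1(\Phi_b)$ is generated by the loops in the second factor and the loop $\theta\mapsto((b,b),\theta,q_0)$. So $K=\langle1\times\Gamma,z\rangle$.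

**Step 2: recognize $G$ as a semidirect product, to see that $K$ is normal.** Let $\Gamma$ act on $\Gamma*\langle z\rangle$ ($z$ of infinite order) by $\alpha_\gamma(g)=\gamma g\gamma^{-1}$ for $g\in\Gamma$ and $\alpha_\gamma(z)=z$. Let $L=(\Gamma*\langle z\rangle)\rtimes\Gamma$, with elements of the complement written $\bar\gamma$. Define
$$G\to L:\quad(\gamma_1,\gamma_2)\mapsto(\gamma_2\gamma_1^{-1})\,\bar\gamma_1,\quad z\mapsto z,$$
$$L\to G:\quad g\mapsto(1,g),\quad z\mapsto z,\quad\bar\gamma\mapsto(\gamma,\gamma).$$
The first is multiplicative on $\Gamma\times\Gamma$ because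
$$(\gamma_2\gamma_1^{-1})\bar\gamma_1(\delta_2\delta_1^{-1})\bar\delta_1=\gamma_2\gamma_1^{-1}\cdot\gamma_1\delta_2\delta_1^{-1}\gamma_1^{-1}\cdot\overline{\gamma_1\delta_1}=\gamma_2\delta_2(\gamma_1\delta_1)^{-1}\,\overline{\gamma_1\delta_1},$$
and it respects the other relations since $(\gamma,\gamma)\mapsto\bar\gamma$, which commutes with $z$. The second respects $\bar\gamma g\bar\gamma^{-1}=\gamma g\gamma^{-1}$, because $(\gamma,\gamma)(1,g)(\gamma,\gamma)^{-1}=(1,\gamma g\gamma^{-1})$, and $\bar\gamma z\bar\gamma^{-1}=z$. The two are mutually inverse on generators: $(\gamma_1,\gamma_2)\mapsto(1,\gamma_2\gamma_1^{-1})(\gamma_1,\gamma_1)=(\gamma_1,\gamma_2)$, while $g\mapsto(1,g)\mapsto g$, $\bar\gamma\mapsto(\gamma,\gamma)\mapsto\bar\gamma$, and $z\mapsto z$ both ways. Under this isomorphism $K$ corresponds to $\Gamma*\langle z\rangle$, which is normal in $L$.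

**Step 3: the centralizer is trivial.** Suppose $k\bar\gamma$, with $k\in\Gamma*\langle z\rangle$, centralizes $\Gamma*\langle z\rangle$. Commuting with $z$ gives $kzk^{-1}=k\bar\gamma z\bar\gamma^{-1}k^{-1}=z$. Write $k=z^jw$ with $w=1$ or $w$ reduced with first syllable in $\Gamma$. Then $zw=wz$. If $w\ne1$, the normal form of $zw$ begins with $z$. That of $wz$ begins with the first syllable of $w$, which is in $\Gamma$, because multiplying by $z$ on the right can change only a final $z$-syllable. This is impossible, so $k=z^j$. For $1\ne g\in\Gamma$, commuting with $g$ gives $z^j(\gamma g\gamma^{-1})z^{-j}=g$. As $\gamma g\gamma^{-1}\ne1$, the left side has syllable length 3 unless $j=0$. Since $\Gamma\ne1$ such a $g$ exists, so $j=0$, and $\gamma g\gamma^{-1}=g$ for all $g\in\Gamma$. Hence $\gamma$ is central in $\Gamma$, so $\gamma=1$. $\square$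

Both hypotheses matter. For $S=Q$ we get $G=K=\mathbb Z$, which is its own centralizer. If $\gamma\ne1$ is central in $\Gamma$, then $\bar\gamma$ acts trivially on $\Gamma*\langle z\rangle$ and so lies in the centralizer of $K$.

To have the hypotheses at our disposal, recall that *a free product $G*H$ of nontrivial groups has trivial center*. If $k\ne1$ were central with first syllable in $G$, say, take $1\ne h\in H$. Then $hk$ has first syllable $h\in H$, while $kh$ still begins with the first syllable of $k$, in $G$.

## 6. Amalgamating two arrows

**Lemma 6.1 (amalgamation).** Let $f_i:S_i\to S$ ($i=1,2$) be arrows of lengths $k,l$, and let $\varepsilon>0$. There are an object $T$ and arrows $h_1:T\to S_1$ of length $l$, $h_2:T\to S_2$ of length $k$, with $d(f_1h_1,f_2h_2)<\varepsilon$.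

*Proof.* The natural candidate for $T$ is the fibre product. For elementary arrows we check when it is an object, and where the check fails, namely for circles attached over sets that meet, we first move one set off the other.

**Step 1: $k=l=1$.** Composing $h_1,h_2$ afterwards with homeomorphisms, we may assume that $f_1,f_2$ are in standard form.

*Two P-arrows.* Let $S_i=S\times Y_i$. Take $T=S\times Y_1\times Y_2$ with the projections.

*A P-arrow and an F-arrow.* Let $S_1=S\times Y$, $S_2=S^A$ (the other order is symmetric). Put $T=S^A\times Y$, and let $h_2$ be the projection to $S^A$, a P-arrow. The set $A\times Y$ is a compact $Q$-manifold and a Z-set in $S\times Y$: use $\eta\times\mathrm{id}_Y$ with $\eta:S\to S\setminus A$ close to $\mathrm{id}$. Permuting coordinates, $T\cong(S\times Y)^{A\times Y}$, so $h_1(s,\theta,q,y)=(s,y)$ is an F-arrow. The square commutes exactly.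

*Two F-arrows.* Let $f_i=\pi_{A_i}$. By Lemma 3.3 take a homeomorphism $u$ of $S$ with $d(u,\mathrm{id})<\varepsilon$ and $A_2':=u(A_2)$ disjoint from $A_1$. Let
$$T=\{(s,\theta_1,\theta_2,q_1,q_2):\ (s,\theta_1,q_1)\in S^{A_1},\ (s,\theta_2,q_2)\in S^{A_2'}\}.$$
Up to the order of coordinates $T=(S^{A_1})^B$ with
$$B=\{(s,\theta,q)\in S^{A_1}:s\in A_2'\}=A_2'\times\{1\}\times Q,$$
the last equality because $A_1\cap A_2'=\emptyset$. So $B$ is a compact $Q$-manifold, and the projection $h_1:T\to S^{A_1}$ is an F-arrow once we know that $B$ is a Z-set in $S^{A_1}$.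

To see this, we need a small self-map of $S$ that misses $A_2'$ and fixes $A_1$ pointwise. Let $N$ be a closed neighbourhood of $A_2'$ disjoint from $A_1$, and let $\lambda:S\to I$ be continuous, $1$ on $N$ and $0$ on $A_1$. Since $A_2'$ is a Z-set, Lemma 3.1 provides a homotopy $(\eta_t)$ from $\eta_0=\mathrm{id}$ to a map $\eta_1:S\to S\setminus A_2'$, with tracks of diameter smaller than a given small number and smaller than $d(A_2',S\setminus N)>0$. Put $\eta'(s)=\eta_{\lambda(s)}(s)$. If $s\in N$, then $\eta'(s)=\eta_1(s)\notin A_2'$. If $s\notin N$, then $d(\eta'(s),s)<d(A_2',S\setminus N)\le d(s,A_2')$, so again $\eta'(s)\notin A_2'$. On $A_1$ we have $\eta'=\mathrm{id}$. Therefore $(s,\theta,q)\mapsto(\eta'(s),\theta,q)$ is a self-map of $S^{A_1}$, as close to $\mathrm{id}$ as we like, missing $B$.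

Symmetrically the projection $h_2':T\to S^{A_2'}$ is an F-arrow. Put $h_2=\hat u^{-1}h_2'$ with $\hat u:S^{A_2}\to S^{A_2'}$. From $u\pi_{A_2}=\pi_{A_2'}\hat u$ we get $f_2h_2=\pi_{A_2}\hat u^{-1}h_2'=u^{-1}\pi_{A_2'}h_2'=u^{-1}\mathrm{pr}_S$. As $f_1h_1=\mathrm{pr}_S$ and $d(u^{-1},\mathrm{id})=d(u,\mathrm{id})<\varepsilon$, the two are $\varepsilon$-close.

**Step 2: $l=1$ and arbitrary $k$, by pasting squares (induction on $k$).** Let $f_1=f'e$ with $e:S_1\to S'$ elementary and $f'$ of length $k-1$. By induction there are $T'$, $h_1':T'\to S'$ elementary and $h_2':T'\to S_2$ of length $k-1$ with $d(f'h_1',f_2h_2')<\varepsilon/2$. By Step 1, amalgamate $e$ and $h_1'$ over $S'$, with an error so small that $f'$ turns it into less than $\varepsilon/2$. We get elementary $h_1:T\to S_1$ and $c:T\to T'$. Put $h_2=h_2'c$. Then $f_1h_1=f'eh_1$ is $\varepsilon/2$-close to $f'h_1'c$, which is $\varepsilon/2$-close to $f_2h_2'c=f_2h_2$.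

**Step 3: arbitrary $k,l$ (induction on $l$).** Let $f_2=f_2'e$ with $e:S_2\to S_2'$ elementary and $f_2'$ of length $l-1$. Amalgamate $f_1$ and $f_2'$ with error $<\varepsilon/2$ to get $h_1':T'\to S_1$ of length $l-1$ and $h_2':T'\to S_2'$ of length $k$. By Step 2 amalgamate $h_2'$ with $e$, with an error that $f_2'$ turns into less than $\varepsilon/2$, to get $c:T\to T'$ elementary and $h_2:T\to S_2$ of length $k$. Put $h_1=h_1'c$. Then $f_1h_1=f_1h_1'c$ is $\varepsilon/2$-close to $f_2'h_2'c$, which is $\varepsilon/2$-close to $f_2'eh_2=f_2h_2$. $\square$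

The tower is a single sequence, so we can only meet countably many arrows. The next lemma says that this suffices.

**Lemma 6.2.** For every object $S$ there is a countable set $\mathcal E(S)$ of elementary arrows into $S$ such that for each elementary $e_0:T_0\to S$ and $\varepsilon>0$ there are $e:T\to S$ in $\mathcal E(S)$ and a homeomorphism $\alpha:T\to T_0$ with $d(e_0\alpha,e)<\varepsilon$.

*Proof.* By (Q3) take countably many representatives $Y_i$ of the possible $Y$ (including the point) and $A_i$ of the possible $A$.

**Step 1: P-arrows.** Put the projections $S\times Y_i\to S$ in $\mathcal E(S)$. If $e_0=\mathrm{pr}_S\beta$ with $\beta:T_0\to S\times Y$ and $\kappa:Y_i\to Y$ is a homeomorphism, then $\alpha=\beta^{-1}(\mathrm{id}\times\kappa)$ gives $e_0\alpha=\mathrm{pr}_S$ exactly.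

**Step 2: F-arrows.** For each $i$ choose a countable dense subset of the separable metric space of Z-embeddings $A_i\to S$, and put in $\mathcal E(S)$ the maps $\pi_{a'(A_i)}$ for $a'$ in it. Let $e_0=\pi_A\beta$ with $A=a(A_i)$, $a$ a Z-embedding. Choose $a'$ in the dense set so close to $a$ that Lemma 3.2 gives $u$ with $ua'=a$ and $d(u,\mathrm{id})<\varepsilon$. With $A'=a'(A_i)$, $\hat u:S^{A'}\to S^A$ and $\alpha=\beta^{-1}\hat u$ we get $e_0\alpha=\pi_A\hat u=u\pi_{A'}$, which is $\varepsilon$-close to $\pi_{A'}\in\mathcal E(S)$. $\square$

## 7. The inverse sequence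

We build objects and arrows $S_0=Q\xleftarrow{r_0}S_1\xleftarrow{r_1}\cdots$, and write $r_{mn}:S_m\to S_n$ for the composites ($r_{nn}=\mathrm{id}$). The sequence must do three things: absorb every elementary arrow approximately (for homogeneity), insert essential circles densely, and pass through $E(\cdot)$ infinitely often (both for rigidity).

When $S_n$ has been constructed, fix a countable base $\mathfrak B(S_n)$ of nonempty open sets of $S_n$. Enumerate as $t_{n,0},t_{n,1},\dots$ the countably many tasks $(n,e,i)$ with $e\in\mathcal E(S_n)$, $i\ge1$, and $(n,O)$ with $O\in\mathfrak B(S_n)$. Fix a surjection $\nu:\mathbb N\to\mathbb N^2$ ($0\in\mathbb N$) such that $\nu(q)=(n,k)$ implies $n\le q$. The diagonal enumeration $(0,0),(0,1),(1,0),(0,2),\dots$ has this property. In block $q$ we start from $S_m$ with $m=4q$. With $\nu(q)=(n,k)$ we have $n\le m$, and we perform four steps. The first step is (I) or (II), depending on the type of task, and the other three are (III).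

* **(I)** If $t_{n,k}=(n,e,i)$ with $e:T\to S_n$, apply Lemma 6.1 to $r_{mn}$ and $e$. Obtain $S_{m+1}$ with arrows $r_m:S_{m+1}\to S_m$ and $h:S_{m+1}\to T$ such that $d(r_{mn}r_m,eh)<1/i$.
* **(II)** If $t_{n,k}=(n,O)$, put $S_{m+1}=S_m^A$, $r_m=\pi_A$, where $A\cong Q$ is a Z-set of $S_m$ contained in the nonempty open set $r_{mn}^{-1}(O)$ (Lemma 3.5).
* **(III)** After (I) or (II), put $S_{m+2}=S_{m+1}^A$ and $S_{m+3}=S_{m+2}^{A'}$ with Z-sets $A,A'\cong Q$ and bonding maps $\pi_A,\pi_{A'}$. Then put $S_{m+4}=E(S_{m+3})$, $r_{m+3}=\rho$.

Let $\mathcal N=\{4q+4:q\in\mathbb N\}$, so that $S_n=E(S_{n-1})$ and $r_{n-1}=\rho$ for $n\in\mathcal N$. By (1), $\pi_1(S_{n-1})\cong\pi_1(S_{n-3})*\mathbb Z*\mathbb Z$ for $n\in\mathcal N$. This is a free product of two nontrivial groups, so it is nontrivial with trivial center, and Lemma 5.3 applies to $S_n=E(S_{n-1})$.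

Let $X=\varprojlim(S_n,r_n)$ with projections $p_n:X\to S_n$, and fix a metric on $X$. As an inverse limit of continua with onto bonding maps, $X$ is a continuum and each $p_n$ is onto. It is nondegenerate because $S_0=Q$, hence it has no isolated points. For closed connected $C\subset S_n$ the set $p_n^{-1}(C)$ is the inverse limit of the sets $r_{mn}^{-1}(C)$ ($m\ge n$), which are continua by Lemma 4.1, so it is connected. Thus $p_n$ is a closed monotone surjection, and by the argument of Lemma 4.1 $p_n^{-1}(C)$ is connected for *every* connected $C\subset S_n$.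

Only elementary arrows into $S_n$ were listed as tasks. The next lemma extends the absorption property to all arrows.

**Lemma 7.1 (genericity).** For every $n$, every arrow $f:T\to S_n$ and every $\varepsilon>0$ there are $m\ge n$ and an arrow $h:S_m\to T$ with $d(fh,r_{mn})<\varepsilon$.

*Proof.* Induction on the length $k$ of $f$, for all $n$ simultaneously.

**Step 1: $k=1$, where the tasks do the work.** Lemma 6.2 gives $e\in\mathcal E(S_n)$ and a homeomorphism $\alpha$ from the domain of $e$ to $T$ with $d(f\alpha,e)<\varepsilon/2$. Take $i$ with $1/i<\varepsilon/2$ and the $h$ produced in (I) for the task $(n,e,i)$. Its domain is some $S_{m+1}$ and $d(eh,r_{m+1,n})<\varepsilon/2$. Then $f\alpha h$ is $\varepsilon$-close to $r_{m+1,n}$, so $\alpha h$ works.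

**Step 2: $k>1$, where we amalgamate and use induction.** Let $f=ef'$ with $e:T_1\to S_n$ elementary and $f':T\to T_1$ of length $k-1$. By Step 1 choose $m_1$ and an arrow $h_1:S_{m_1}\to T_1$ with $d(eh_1,r_{m_1n})<\varepsilon/3$. Lemma 6.1, applied to $h_1$ and $f'$ over $T_1$, gives arrows $\kappa:Z\to S_{m_1}$ of length $k-1$ and $\tau:Z\to T$ with $h_1\kappa$ and $f'\tau$ so close that $d(eh_1\kappa,ef'\tau)<\varepsilon/3$. By the inductive hypothesis for $\kappa$ there are $m\ge m_1$ and an arrow $h':S_m\to Z$ with $\kappa h'$ so close to $r_{mm_1}$ that $d(r_{m_1n}\kappa h',r_{mn})<\varepsilon/3$. Put $h=\tau h'$. Then $fh=ef'\tau h'$ is $\varepsilon/3$-close to $eh_1\kappa h'$, which is $\varepsilon/3$-close to $r_{m_1n}\kappa h'$, which is $\varepsilon/3$-close to $r_{mn}$. $\square$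

## 8. Back and forth along the tower

First we add to Lemma 7.1 the control of finitely many points.

**Lemma 8.1.** Let $x_1,\dots,x_k\in X$, $a_i=p_n(x_i)$, and let $B_i\ni a_i$ be pairwise disjoint connected open subsets of $S_n$ of diameter $<\varepsilon$. Let $f:T\to S_n$ be an arrow and $t_i\in T$ with $f(t_i)\in B_i$. Then for arbitrarily large $m$ there is an arrow $h:S_m\to T$ with $d(fh,r_{mn})<2\varepsilon$ and $h(p_m(x_i))=t_i$ for all $i$.

*Proof.* **Step 1: get the points into the right sets.** Let $0<\varepsilon_0<\varepsilon$ with $B(a_i,\varepsilon_0)\subset B_i$ for all $i$. Lemma 7.1 gives $h_0:S_m\to T$ with $d(fh_0,r_{mn})<\varepsilon_0$. Replacing $h_0$ by $h_0r_{m'm}$ we may take $m$ as large as we like. Put $t_i'=h_0(p_m(x_i))$. Since $r_{mn}p_m(x_i)=a_i$, we have $f(t_i')\in B_i$, that is, $t_i'\in O_i:=f^{-1}(B_i)$. Also $t_i\in O_i$.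

**Step 2: correct the points.** The $O_i$ are disjoint and open, and they are connected by Lemma 4.1. By Lemma 3.4 there is a homeomorphism $u$ of $T$, the identity off $\bigcup O_i$, with $u(O_i)=O_i$ and $u(t_i')=t_i$. If $t\in O_i$, then $f(t),f(u(t))\in B_i$, so $d(fu,f)<\varepsilon$. Put $h=uh_0$. Then $h(p_m(x_i))=t_i$ and $d(fh,r_{mn})\le d(fuh_0,fh_0)+d(fh_0,r_{mn})<2\varepsilon$. $\square$

Here monotonicity of arrows is decisive: $f^{-1}(B_i)$ is connected, so we can move inside it.

**Proposition 8.2.** Let $B_1,\dots,B_k\subset S_{n_0}$ be disjoint connected open sets of diameter $<\varepsilon$, and $x_i,y_i\in p_{n_0}^{-1}(B_i)$. There is a homeomorphism $g$ of $X$ with $g(x_i)=y_i$ for all $i$ and $d(p_{n_0}g,p_{n_0})<3\varepsilon$.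

*Proof.* Put $z_i^{(j)}=y_i$ for even $j$ and $z_i^{(j)}=x_i$ for odd $j$.

**Step 1: the zigzag of arrows that will define $g$ and its inverse.** We construct $n_0=l_0<l_1<\cdots$ and arrows $\varphi_j:S_{l_{j+1}}\to S_{l_j}$ with

* (a) $\varphi_j(p_{l_{j+1}}z_i^{(j+1)})=p_{l_j}z_i^{(j)}$ for all $i$;
* (b) $d(\varphi_0,r_{l_1l_0})<2\varepsilon$;
* (c) $d(\varphi_j\varphi_{j+1},r_{l_{j+2}l_j})<\varepsilon_j$.

Here $\varepsilon_j>0$ is chosen after $\varphi_0,\dots,\varphi_j$, so that $\varepsilon_j$-close points of $S_{l_j}$ have $2^{-j-3}\varepsilon$-close images under every map in the finite set $\Omega_j$. This set consists of the identity of $S_{l_j}$ and all compositions, with domain $S_{l_j}$, of maps $r_{l_bl_a}$ ($a<b\le j$) and $\varphi_a$ ($a<j$). It is finite because every factor lowers the index.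

For $\varphi_0$ apply Lemma 8.1 to the marks $x_i$, with $n=l_0$, $f=\mathrm{id}$, $t_i=p_{l_0}(y_i)\in B_i$. This gives (b) and (a) for $j=0$. Given $\varphi_j$, apply Lemma 8.1 to the marks $z_i^{(j)}$, with $n=l_j$, $f=\varphi_j$, $t_i=p_{l_{j+1}}z_i^{(j+1)}$. By (a), $f(t_i)=p_{l_j}z_i^{(j)}$. As sets we use disjoint connected open neighbourhoods, of diameter less than $\varepsilon_j/2$, of the points $p_{l_j}z_i^{(j)}$, which are distinct because their images in $S_{l_0}$ lie in the disjoint sets $B_i$. We obtain $l_{j+2}>l_{j+1}$ and $\varphi_{j+1}:S_{l_{j+2}}\to S_{l_{j+1}}$ with (c) and $\varphi_{j+1}(p_{l_{j+2}}z_i^{(j)})=p_{l_{j+1}}z_i^{(j+1)}$. Since $z_i^{(j+2)}=z_i^{(j)}$, this is (a) for $j+1$.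

**Step 2: the zigzag converges along even and along odd indices.** For $i\ge j$ put $a_i^{(j)}=r_{l_il_j}\varphi_ip_{l_{i+1}}:X\to S_{l_j}$. We claim
$$d(\omega a_{i+2}^{(j)},\omega a_i^{(j)})<2^{-i-2}\varepsilon\qquad(\omega\in\Omega_j,\ i\ge j).\qquad(2)$$
Note that $\omega r_{l_il_j}\in\Omega_i$ and $\omega r_{l_il_j}\varphi_i\in\Omega_{i+1}$. By (c) with index $i$,
$$\omega a_{i+2}^{(j)}=\omega r_{l_il_j}\,r_{l_{i+2}l_i}\,\varphi_{i+2}p_{l_{i+3}}\quad\text{is } 2^{-i-3}\varepsilon\text{-close to}\quad\omega r_{l_il_j}\,\varphi_i\varphi_{i+1}\,\varphi_{i+2}p_{l_{i+3}} .$$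
By (c) with index $i+1$ the latter is $2^{-i-4}\varepsilon$-close to $\omega r_{l_il_j}\varphi_i\,r_{l_{i+3}l_{i+1}}p_{l_{i+3}}=\omega r_{l_il_j}\varphi_ip_{l_{i+1}}=\omega a_i^{(j)}$. The two errors add up to less than $2^{-i-2}\varepsilon$.

With $\omega=\mathrm{id}$, (2) shows that $a_i^{(j)}$ converges uniformly along even $i$ and along odd $i$. Since $r_{l_{j'}l_j}a_i^{(j')}=a_i^{(j)}$ for $i\ge j'\ge j$, the limits are compatible with the bonding maps, and they define continuous $g,g':X\to X$ with
$$p_{l_j}g=\lim_{i\text{ even}}a_i^{(j)},\qquad p_{l_j}g'=\lim_{i\text{ odd}}a_i^{(j)}\qquad\text{for all }j.$$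

**Step 3: $g$ and $g'$ are mutually inverse.** Let $i\ge j$ be even and $\omega=r_{l_il_j}\varphi_i\in\Omega_{i+1}$. Summing (2), with $i+1$ in place of $j$, over the odd indices from $i+1$ on, we find that $\omega p_{l_{i+1}}g'$ is $2^{-i}\varepsilon$-close to $\omega a_{i+1}^{(i+1)}=r_{l_il_j}\varphi_i\varphi_{i+1}p_{l_{i+2}}$. By (c), as $r_{l_il_j}\in\Omega_i$, this is $2^{-i-3}\varepsilon$-close to $r_{l_il_j}r_{l_{i+2}l_i}p_{l_{i+2}}=p_{l_j}$. But $\omega p_{l_{i+1}}g'=a_i^{(j)}g'$, which tends to $p_{l_j}gg'$ as $i\to\infty$ through even numbers. So $p_{l_j}gg'=p_{l_j}$ for all $j$, that is, $gg'=\mathrm{id}$. The same argument with $i$ odd gives $g'g=\mathrm{id}$. So $g$ is a homeomorphism.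

**Step 4: $g$ has the required values and is close to the identity in $S_{n_0}$.** For even $i'\ge j$, (a) gives
$$a_{i'}^{(j)}(x_i)=r_{l_{i'}l_j}\varphi_{i'}p_{l_{i'+1}}(x_i)=r_{l_{i'}l_j}p_{l_{i'}}(y_i)=p_{l_j}(y_i),$$
since $x_i=z_i^{(i'+1)}$ and $y_i=z_i^{(i')}$. Hence $p_{l_j}g(x_i)=p_{l_j}(y_i)$ for all $j$, so $g(x_i)=y_i$. Finally, (2) summed over even indices from $0$ gives $d(p_{l_0}g,a_0^{(0)})<\varepsilon$, and with (b)
$$d(p_{l_0}g,p_{l_0})\le d(p_{l_0}g,a_0^{(0)})+d(\varphi_0p_{l_1},r_{l_1l_0}p_{l_1})<\varepsilon+2\varepsilon.\qquad\square$$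

## 9. Micro-transitivity, countable dense sets, finite sets

**Proof of Theorem 1.1 (1).**

**Step 1: micro-transitivity, by translating Proposition 8.2 into the metric of $X$.** Let distinct $x_1,\dots,x_k$ and $\varepsilon>0$ be given. By compactness there are $n_0$, as large as we like, and $\varepsilon_1>0$ such that $d(p_{n_0}x,p_{n_0}x')<3\varepsilon_1$ implies $d(x,x')<\varepsilon/2$. Take $n_0$ so large that the points $p_{n_0}(x_i)$ are distinct. Choose disjoint connected open $B_i\ni p_{n_0}(x_i)$ of diameter $<\varepsilon_1$, and $\delta>0$ such that $d(x_i,y_i)<\delta$ implies $y_i\in p_{n_0}^{-1}(B_i)$. For such $y_i$ Proposition 8.2 gives $g$ with $g(x_i)=y_i$ and $d(p_{n_0}g,p_{n_0})<3\varepsilon_1$, hence $d(g,\mathrm{id})<\varepsilon$.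

Keeping all but one of the points fixed we obtain:

(3) *For finite $F\subset X$, $x\notin F$ and $\varepsilon>0$, the point $x$ has a neighbourhood each point of which is $g(x)$ for a homeomorphism $g$ of $X$ with $g|_F=\mathrm{id}$ and $d(g,\mathrm{id})<\varepsilon$.*

**Step 2: $X$ is CDH, by a back-and-forth with (3).** Let $D,E$ be countable dense sets, enumerated. As $X$ has no isolated points, they are infinite and stay dense after removal of finite sets. We construct homeomorphisms $g_n=h_n\cdots h_1$ and finite sets $F_n\subset D$, $F_n'\subset E$, increasing from $F_0=F_0'=\emptyset$, $g_0=\mathrm{id}$, with $g_n(F_n)=F_n'$, such that $h_{n+1}$ is the identity on $F_n'$ and $d(g_{n+1},g_n)$, $d(g_{n+1}^{-1},g_n^{-1})<2^{-n}$. The last condition holds if $h_{n+1}$ is close enough to $\mathrm{id}$. Indeed $d(g_{n+1},g_n)=d(h_{n+1},\mathrm{id})$ and $g_{n+1}^{-1}=g_n^{-1}h_{n+1}^{-1}$, where $g_n^{-1}$ is uniformly continuous.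

At even $n$ let $x$ be the first element of $D\setminus F_n$. Then $g_n(x)\notin F_n'$. By (3) and the density of $E\setminus F_n'$ there is $h_{n+1}$, close to $\mathrm{id}$ and the identity on $F_n'$, with $h_{n+1}(g_n(x))=e\in E\setminus F_n'$. Add $x$ to $F_n$ and $e$ to $F_n'$. At odd $n$ let $e$ be the first element of $E\setminus F_n'$. By (3) at $e$ and the density of $g_n(D\setminus F_n)$ there are $x\in D\setminus F_n$ and a homeomorphism $h$, close to $\mathrm{id}$ and fixing $F_n'$ pointwise, with $h(e)=g_n(x)$. Put $h_{n+1}=h^{-1}$, and add $x$ to $F_n$ and $e$ to $F_n'$.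

Now $g_n$ and $g_n^{-1}$ converge uniformly, to mutually inverse maps, so $g=\lim g_n$ is a homeomorphism. It agrees with $g_n$ on $F_n$, because later $h$'s fix $F_n'$ pointwise. Since $\bigcup F_n=D$ and $\bigcup F_n'=E$, we get $g(D)=E$.

**Step 3: finite sets do not separate $X$.** This is the ingredient that the circle lacks. For finite $F\subset X$ we have
$$X\setminus F=\bigcup_n p_n^{-1}(S_n\setminus p_n(F)),$$
an increasing union of nonempty sets. The set $S_n\setminus p_n(F)$ is connected. Indeed, given two of its points, join them by a path in $S_n$. Finite sets are Z-sets (Lemma 3.5), so a map close to $\mathrm{id}$ pushes the path off $p_n(F)$. If it is close enough, the endpoints of the pushed path are connected to the given points by small paths off $p_n(F)$. By monotonicity of $p_n$ (Section 7) the sets $p_n^{-1}(S_n\setminus p_n(F))$ are connected, and so is $X\setminus F$.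

**Step 4: strong $n$-homogeneity.** By (3) the orbits in $X\setminus F$ of the group of homeomorphisms of $X$ fixing $F$ pointwise are open. By Step 3 there is only one. Given distinct $x_1,\dots,x_n$ and distinct $y_1,\dots,y_n$, move $x_1$ to $y_1$ (with $F=\emptyset$). Then, with $F=\{y_1\}$, move the image of $x_2$ to $y_2$, and so on. $\square$

## 10. Identity on an open set forces identity everywhere

Homotopy classes of loops live in the $S_n$, not in $X$, so we go back and forth with sections. Fix sections $s_n:S_n\to S_{n+1}$ of $r_n$ (Lemma 4.1). They define maps $\sigma_n:S_n\to X$ with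
$$p_m\sigma_n=s_{m-1}\cdots s_n\ (m>n),\qquad p_n\sigma_n=\mathrm{id},\qquad p_j\sigma_n=r_{nj}\ (j<n),$$
and $\sigma_{n+1}s_n=\sigma_n$.

**Proof of Theorem 1.1 (2), first sentence.** Let $g:X\to X$ be continuous with $g|_W=\mathrm{id}$, $W\ne\emptyset$ open. Choose $m$ and a nonempty open $V\subset S_m$ with $p_m^{-1}(V)\subset W$.

**Step 1: $g$ does not change free homotopy classes.** We claim:

(4) *If $n\in\mathcal N$, $n>m$, then $\psi_n:=p_ng\sigma_n:S_n\to S_n$ maps every loop in $S_n$ to a freely homotopic loop.*

If $y\in O:=r_{nm}^{-1}(V)$, then $p_m\sigma_n(y)=r_{nm}(y)\in V$, so $\sigma_n(y)\in W$, $g\sigma_n(y)=\sigma_n(y)$ and $\psi_n(y)=y$. Thus $\psi_n$ is the identity on $O$. Choose $b\in r_{n-1,m}^{-1}(V)$. As $n\in\mathcal N$, we have $S_n=E(S_{n-1})$ and $r_{nm}=r_{n-1,m}\rho$, so the whole fibre $\Phi_b=\rho^{-1}(b)$ lies in $O$. With base point $y_0=((b,b),1,q_0)\in\Phi_b$, the map $\psi_n$ induces an endomorphism of $G=\pi_1(S_n,y_0)$ that is the identity on the image $K$ of $\pi_1(\Phi_b)$. By Lemma 5.3 (applicable by Section 7) $K$ is normal with trivial centralizer, so $\psi_{n*}=\mathrm{id}$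 by Lemma 5.1. If $\ell$ is any loop in $S_n$ and $c$ a path from $y_0$ to its base point, then $\ell$ is freely homotopic to $c\,\ell\,c^{-1}$. This is homotopic to $\psi_n(c\,\ell\,c^{-1})$, which is freely homotopic to $\psi_n\ell$. This proves (4).

**Step 2: place a small essential loop where $g$ moves points.** Suppose $g(x)\ne x$. Choose $k$ with $p_k(x)\ne p_kg(x)$ and disjoint open sets $V_1\ni p_k(x)$, $V_2\ni p_kg(x)$ in $S_k$. Choose $j\ge k$ and $O_j\in\mathfrak B(S_j)$ with
$$x\in D':=p_j^{-1}(O_j)\subset p_k^{-1}(V_1)\cap g^{-1}p_k^{-1}(V_2).$$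
Since $p_j$ is onto, $r_{jk}(O_j)\subset V_1$. The task $(j,O_j)$ was carried out in (II): there is $n_1\ge j$ with $S_{n_1+1}=S_{n_1}^A$, $r_{n_1}=\pi_A$ and $A\subset r_{n_1j}^{-1}(O_j)$. Pick $a\in A$ and let $\beta(\theta)=(a,\theta,q_0)$, a loop in $S_{n_1+1}$.

**Step 3: compare the loop with its image.** Pick $n\in\mathcal N$ with $n>\max(m,n_1+1)$ and put $\beta'=s_{n-1}\cdots s_{n_1+1}\beta$, a loop in $S_n$. Then $\sigma_n\beta'=\sigma_{n_1+1}\beta$, and $p_j\sigma_{n_1+1}\beta=r_{n_1+1,j}\beta$ is constant with value $r_{n_1j}(a)\in O_j$. So $\sigma_n\beta'$ lies in $D'$, and $g\sigma_n\beta'$ lies in $p_k^{-1}(V_2)$. By (4), $\beta'$ is freely homotopic in $S_n$ to $\psi_n\beta'=p_ng\sigma_n\beta'$. Apply $r_{n,n_1+1}$. The loop $\beta'$ becomes $\beta$, so $\beta$ is freely homotopic in $S_{n_1}^A$ to $\beta''=p_{n_1+1}g\sigma_n\beta'$, which lies in $r_{n_1+1,k}^{-1}(V_2)$.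

**Step 4: degrees contradict this.** Consider the continuous map $\tau:S_{n_1}^A\to\mathbb S^1$, $\tau(s,\theta,q)=\theta$. The loop $\tau\beta$ has degree $1$. A point $(s,\theta,q)$ of $\beta''$ satisfies $r_{n_1k}(s)\in V_2$, whereas $r_{n_1k}(A)\subset r_{jk}(O_j)\subset V_1$ is disjoint from $V_2$. So $s\notin A$ and $\theta=1$. Thus $\tau\beta''$ is constant, of degree $0$. Freely homotopic loops have equal degrees, a contradiction. Hence $g=\mathrm{id}$. $\square$

That $X$ is not SLH at any point was deduced from this in Section 1.

**Remark (the identity cannot be replaced by an arbitrary map).** If $f:X\to X$ is continuous, $h$ is a homeomorphism of $X$, and $f=h$ on a nonempty open set, then $f=h$: apply (2) to $h^{-1}f$. But two continuous self-maps of $X$ that agree on a nonempty open set need not be equal. Since $p_0\sigma_0=\mathrm{id}$, the map $\sigma_0$ embeds $Q$ in $X$, so there is an embedding $\iota:I\to X$. Let $w:X\to I$ be a Urysohn function that is $0$ on a closed set with nonempty interior and $1$ at some point. Then $\iota w$ agrees with a constant map on a nonempty open set and is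 not constant.

## 11. No flows on $X$

It remains to prove that $X$ has no nontrivial continuous $\mathbb R$-action. We turn such an action into a partially trivial homeomorphism, by slowing it down to rest outside a small open set.

Suppose $(\varphi_t)_{t\in\mathbb R}$ is a nontrivial continuous action on $X$ and $x_0$ is not fixed.

**Step 1: a slow time function supported in a small open set.** The stabilizer of $x_0$ is a proper closed subgroup of $\mathbb R$, so $\varphi_tx_0\ne x_0$ for all small $t\ne0$. Let $V\ni x_0$ be open with $\overline V\ne X$. By continuity choose $\delta>0$ and an open $N\ni x_0$ with $\varphi_{-s}(N)\subset V$ for $s\in[0,\delta]$. Let $\tau_0:X\to[0,1]$ be continuous, $0$ off $N$, with $\tau_0(x_0)=1$, and put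
$$\tau(x)=c\int_0^\delta\tau_0(\varphi_sx)\,ds,\qquad 0<c\le\tfrac14 .$$
If $\tau(x)\ne0$, then $\varphi_sx\in N$ for some $s\in[0,\delta]$, so $x\in\varphi_{-s}(N)\subset V$. Thus $\tau=0$ off $V$. Moreover $0<\tau(x_0)\le c\delta$. Since $\tau(\varphi_tx)=c\int_t^{t+\delta}\tau_0(\varphi_sx)\,ds$, we have
$$|\tau(\varphi_tx)-\tau(x)|\le2c|t|\le|t|/2.\qquad(5)$$

**Step 2: $h(x)=\varphi_{\tau(x)}(x)$ is a homeomorphism.** If $h(x)=h(y)$, then $y=\varphi_tx$ with $t=\tau(x)-\tau(y)$, and (5) gives $|t|\le|t|/2$, so $t=0$ and $y=x$. Given $x$, the continuous function $t\mapsto t+\tau(\varphi_tx)$ has a zero $t$ because $\tau$ is bounded, and then $h(\varphi_tx)=\varphi_{\tau(\varphi_tx)+t}x=x$. So $h$ is a continuous bijection of a compact space, hence a homeomorphism.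

**Step 3: contradiction with rigidity.** The homeomorphism $h$ is the identity on the nonempty open set $X\setminus\overline V$. But $h(x_0)=\varphi_{\tau(x_0)}(x_0)\ne x_0$ if $c$ is small, since $0<\tau(x_0)\le c\delta$. This contradicts the first sentence of (2), and completes the proof of Theorem 1.1. $\square$
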